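\title{Runs of consecutive integers with large smooth parts}

\begin{abstract}
Let $a_k(m)$ be the part of $m$ composed of primes $p\le k$, and let $F(k,k)$ be the largest value, over all runs of $k$ consecutive positive integers, of the minimum of $a_k$ on the run. We disprove the conjecture that $F(k,k)/k\to0$: there is a constant $\varepsilon>0$ such that $F(k,k)>\varepsilon k$ for all large $k$. The construction rearranges the residue classes of primes between $k/4$ and $k$ along configurations of $32$ primes, which are supplied by the Green--Tao theorem on linear equations in primes. We also show that $\limsup F(k,k)/k\le 1/(2\log 2)$.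
\end{abstract}

\section{Introduction}\label{sec:intro}

For a prime $p$ let $\nu_p(m)$ be the exponent of $p$ in the nonzero integer $m$. For positive integers $m$ and $k$ put
\[
a_k(m)=\prod_{p\le k}p^{\nu_p(m)},
\]
the part of $m$ composed of primes $p\le k$. For positive integers $n$ and $l$ define
\[
f(n;k,l)=\min\{a_k(n+i):1\le i\le l\},\qquad F(k,l)=\max\{f(n;k,l):n\ge1\}.
\]
Thus $F(k,k)$ measures how evenly the primes up to $k$ can be spread over $k$ consecutive integers: it is the largest amount that every member of some run receives. The supply is limited. A prime power $p^j\le k$ divides about $k/p^j$ members of a run of length $k$ wherever the run lies, and a prime power $p^j>k$ divides at most one member. Lemma~\ref{lem:product} makes this precise and shows in particular that $f(n;k,k)\le k!$ for all $n$, so the maximum defining $F(k,k)$ exists.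

The first values are small. One of two consecutive integers is odd, so $F(2,2)=1$. Four consecutive integers contain two odd numbers at distance $2$, at most one of which is divisible by $3$, so $F(4,4)=1$. The same argument applies to three consecutive integers unless they have the pattern even, odd, even with the middle term divisible by $3$; then one of the even terms is $2$ modulo $4$ and prime to $3$, and the run $2,3,4$ shows that $F(3,3)=2$.

It is known that for every $\varepsilon>0$ one has $F(k,k)<(1+\varepsilon)k$ for all $k>k_0(\varepsilon)$. The following conjecture is posed in \cite{problem}.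

\medskip
\noindent\textbf{Conjecture.} \emph{$\lim_{k\to\infty}F(k,k)/k=0$. Equivalently, for every $\varepsilon>0$ there is a $k_\varepsilon$ such that for every $k>k_\varepsilon$ and every $n\ge1$ at least one of the integers $a_k(n+i)$, $1\le i\le k$, is less than $\varepsilon k$.}
\medskip

The runs that come to mind first support it. If $n$ is divisible by a power exceeding $k$ of every prime $p\le k$, then $a_k(n+i)=i$ for $1\le i\le k$, and the minimum is $1$. To avoid the small values one can start later and take the run $N+1,\dots,N+k$ with $1\le N<k$. Here $a_k(m)=m>N$, except when $m$ is a prime in $(k,k+N]$, where $a_k(m)=1$. Stopping just before the least prime $P>k$ gives $F(k,k)\ge P-k$, which is $o(k)$ by the prime number theorem. For $N\approx\varepsilon k$ there are about $\varepsilon k/\log k$ primes in $(k,k+N]$, and to repair these places one has to take primes $q\le k$ away from their multiples. But a prime $q\in(N,k]$ is the only prime factor of the term $q$ of the run, so at first sight each repair destroys as much as it gains.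

Nevertheless the conjecture is false.

\begin{theorem}\label{thm:lower}
There are constants $\varepsilon>0$ and $k_0$ such that for every $k\ge k_0$ there is an $n\ge1$ with $a_k(n+i)>\varepsilon k$ for all $1\le i\le(1+\varepsilon)k$. In particular $F(k,k)>\varepsilon k$ for all $k\ge k_0$.
\end{theorem}

\begin{theorem}\label{thm:upper}
$\displaystyle\limsup_{k\to\infty}\frac{F(k,k)}{k}\le\frac1{2\log2}=0.7213\ldots$
\end{theorem}

Together the two theorems give
\[
0<\liminf_{k\to\infty}\frac{F(k,k)}k\le\limsup_{k\to\infty}\frac{F(k,k)}k\le\frac1{2\log2}.
\]
So $F(k,k)$ has order of magnitude exactly $k$, and the constant $1$ in the known upper bound is not sharp. We do not determine whether $\lim F(k,k)/k$ exists.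

The proof of Theorem~\ref{thm:lower} starts from the run $N+1,N+2,\dots$ with $N=\lfloor\varepsilon k\rfloor$ and moves the residue classes of some primes in $(k/4,k)$ so that many classes serve two places at once. Section~\ref{sec:cover} sets this up and counts what can be gained. Section~\ref{sec:gadget} describes a configuration of $32$ primes, tied together by linear equations, in which two primes become spare. Section~\ref{sec:disjoint} finds a constant times $k/\log k$ disjoint configurations, and Section~\ref{sec:proof} uses the spare primes to repair the primes above $k$. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} and is independent of the rest.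

Both proofs use the prime number theorem, $\pi(x)\sim x/\log x$. The proof of Theorem~\ref{thm:lower} also uses the Green--Tao theorem on linear equations in primes, stated as Theorem~\ref{thm:GT}.

\section{Moving residue classes}\label{sec:cover}

Fix positive integers $k,N,l$ and let $I=\{N+1,\dots,N+l\}$. We call the elements of $I$ \emph{positions}; the position $m=N+i$ stands for the term $n+i$ of the run to be constructed. Let $W$ be a set of primes $q\le k$, the primes to be moved, and let an integer $m_q$ be given for each $q\in W$. We say that $q$ \emph{covers} an integer $m$ if $m\equiv m_q\pmod q$. A position is \emph{exposed} if it is divisible by a prime in $W$ or by a prime greater than $k$.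

\begin{lemma}\label{lem:crt}
There is an $n\ge1$ such that, for all $1\le i\le l$ and with $m=N+i$,
\begin{enumerate}
\item[(i)] $\nu_p(n+i)=\nu_p(m)$ for every prime $p\le k$ with $p\notin W$;
\item[(ii)] a prime $q\in W$ divides $n+i$ if and only if $q$ covers $m$.
\end{enumerate}
Consequently $a_k(n+i)\ge m$ if $m$ is not exposed, and $a_k(n+i)\ge q$ if $m$ is covered by $q$.
\end{lemma}

\begin{proof}
Choose $e$ with $2^e>N+l$. By the Chinese remainder theorem there is an $n\ge1$ with $n\equiv N\pmod{p^e}$ for all primes $p\le k$ outside $W$, and $n\equiv N-m_q\pmod q$ for all $q\in W$. For $p\notin W$ we have $n+i\equiv m\pmod{p^e}$ and $1\le m<p^e$, so $\nu_p(m)<e$ and (i) follows. For $q\in W$ we have $n+i\equiv m-m_q\pmod q$, which is (ii). If $m$ is not exposed, all its prime factors are at most $k$ and outside $W$, so $m$ divides $a_k(n+i)$ by (i). If $q$ covers $m$, then $q$ divides $a_k(n+i)$ by (ii) and $q\le k$.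
\end{proof}

If $N$ and all primes of $W$ are of order $k$, it therefore suffices to cover every exposed position. The next example shows how a prime can become spare.

\begin{example}\label{ex:22}
Let $k=l=22$ and $N=1$, so the positions are $2,\dots,23$, and let the target be $a_{22}(n+i)\ge2$. The run $2,\dots,23$ itself fails at the prime $23$. Moving a single prime such as $19$ to cover $23$ only shifts the failure to the position $19$. But $19-5=2\cdot7$, so the class $5 \bmod 7$ covers both $5$ and $19$. Take $W=\{5,7,19\}$. The prime $7$ now does the work of $5$ and of $19$; one of these is spent on the position $7$, and the other is spare. Put $m_7=5$, $m_5=7$, $m_{19}=23$, that is, $n\equiv3\pmod7$, $n\equiv4\pmod 5$, $n\equiv16\pmod{19}$. The positions $5,7,19,23$ are covered, and every other position in $2,\dots,23$ has a prime factor among $2,3,11,13,17$, which it keeps by Lemma~\ref{lem:crt}(i). Hence $F(22,22)\ge2$.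

The example also shows the difficulty. The exposed positions $10=2\cdot5$ and $14=2\cdot7$ are not covered, and the corresponding terms have $a_{22}=2$ exactly. This meets the target $2$, but for the target $\varepsilon k$ a bounded cofactor is worthless: every multiple of a moved prime has to be covered again.
\end{example}

Let us count what can be gained when all multiples must be covered. Put $L=N+l$, think of $L$ as slightly larger than $k$, and suppose $N\le L/4$. Let $W$ consist of primes $q>3$ in $(L/4,k]$. Call $q$ \emph{small} if $3q\le L$, \emph{medium} if $2q\le L<3q$, and \emph{large} if $L<2q$; such a prime has three, two or one multiples in $I$. If $W$ contains $S$ small and $M$ medium primes, the multiples in $I$ of primes of $W$ number $|W|+M+2S$, and $M+S$ of them are even. Suppose that each of these multiples is assigned to one prime of $W$ that covers it, and that each prime is assigned at most two. Let $D$ primes be assigned a pair and $U$ primes nothing; the latter are the spare ones. Then $|W|+M+2S=2D+(|W|-D-U)$, that is,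
\[
U=D-M-2S .
\]
At most $M+S$ pairs contain an even number. If $D_{\rm odd}$ pairs consist of two odd numbers, then
\begin{equation}\label{eq:ledger}
U\le D_{\rm odd}-S,
\end{equation}
with equality when the $M+S$ even multiples lie in $M+S$ different pairs. Two odd numbers $x<y$ that are congruent modulo the odd prime $q$ satisfy $x+2q\le y\le L$, so $x\le L/3$ or $q\le L/3$: either $x$ or $q$ is a small prime. Without small primes, then, $D_{\rm odd}=0$; and no class contains three of the multiples, since they would span at least $2q$ in the same way; so nothing is spare. Small primes are necessary, each costs one unit in \eqref{eq:ledger}, and each can take part in an odd pair in two ways, as the modulus and as the smaller member. We need a configuration with more odd pairs than small primes in which, moreover, every even multiple is paired.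

\section{The gadget}\label{sec:gadget}

Our configuration consists of two copies of a system of sixteen primes: two small ones $c,d$, five medium ones $b,h,u,v,w$, and nine large ones $p_1,\dots,p_9$. Each copy accounts for three odd pairs and seven pairs with an even member, so it has $10-5-2\cdot2=1$ spare prime. Each pair imposes one linear equation, and we use the ten equations to define ten of the sixteen primes in terms of the other six.

Take twelve variables $b_\sigma,c_\sigma,d_\sigma,u_\sigma,v_\sigma,w_\sigma$ with $\sigma\in\{+,-\}$. We work in copy $\sigma$ and suppress the index; a bar denotes the variable of the other copy $-\sigma$. The second column of Table~\ref{tab:gadget} defines $h,p_1,\dots,p_9$ in each copy. Together with the variables these are $32$ linear forms $\psi_1,\dots,\psi_{32}$ in twelve variables. The reason for having two copies appears in Remark~\ref{rem:mod3}.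

\begin{table}[ht]
\centering
\begin{tabular}{c|c|c|c|c}
form & definition & value at $x_0$ & covers & difference\\
\hline
$b$ & variable & $0.37$ & $c,\ p_1$ & $2b$\\
$c$ & variable & $0.2525$ & $h,\ p_2$ & $2c$\\
$d$ & variable & $0.2525$ & $\bar u,\ p_3$ & $2d$\\
$h$ & $2b-d$ & $0.4875$ & $d,\ 2b$ & $h$\\
$u$ & variable & $0.487$ & $2c,\ p_4$ & $u$\\
$v$ & variable & $0.47$ & $2\bar d,\ p_5$ & $v$\\
$w$ & variable & $0.437$ & $p_6,\ 2h$ & $w$\\
$p_1$ & $c+2b$ & $0.9925$ & $3c$ & \\
$p_2$ & $h+2c$ & $0.9925$ & $3d$ & \\
$p_3$ & $\bar u+2d$ & $0.992$ & $p_7$ & \\
$p_4$ & $2c+u$ & $0.992$ & $p_8$ & \\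
$p_5$ & $2\bar d+v$ & $0.975$ & $p_9$ & \\
$p_6$ & $2h-w$ & $0.538$ & spare & \\
$p_7$ & $2w-b$ & $0.504$ & $b,\ 2w$ & $p_7$\\
$p_8$ & $2v-w$ & $0.503$ & $w,\ 2v$ & $p_8$\\
$p_9$ & $2u-v$ & $0.504$ & $v,\ 2u$ & $p_9$\\
\end{tabular}
\caption{One copy of the gadget; a bar refers to the other copy. The third column gives the size in units of $k$. The fourth lists the numbers assigned to the residue class of the prime, and the fifth is the difference of the two numbers in a pair.}\label{tab:gadget}
\end{table}

The first three rows contain the odd pairs: the small prime $c$ is used both as the smaller member and as a modulus, and $d$ as a modulus. The remaining pairs absorb the even numbers $2b,2c,2d,2h,2u,2v,2w$. The sizes are dictated by the requirement that $p_1,\dots,p_9$ lie between $k/2$ and $k$. For instance $c+2b<k$ keeps $b$ below $3k/8$, and the last three rows force $w,v,u$ to climb from $b$ toward $k/2$, since each of $2w-b$, $2v-w$, $2u-v$ must exceed $k/2$.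

Let $x_0\in\mathbb R^{12}$ be the point with $b=0.37$, $c=d=0.2525$, $u=0.487$, $v=0.47$, $w=0.437$ in both copies, and let $K$ be the box of all points whose twelve coordinates differ from those of $x_0$ by at most $10^{-4}$.

\begin{lemma}[sizes]\label{lem:sizes}
On $K$ we have $\frac14<\psi_i<1$ for all $i$, and each of the numbers
\[
4c,\ 4d,\qquad 3b,\ 3h,\ 3u,\ 3v,\ 3w,\qquad 2p_1,\dots,2p_9
\]
exceeds $1.002$, in both copies.
\end{lemma}

\begin{proof}
In terms of the variables, $p_2=2b+2c-d$ and $p_6=4b-2d-w$. The absolute values of the coefficients add up to $5$ for $p_2$, to $7$ for $p_6$, and to at most $3$ for every other form. So on $K$ each form is within $0.0007$ of its value at $x_0$, which is given in Table~\ref{tab:gadget}. Hence all forms are at most $0.9932$, and $c,d\ge0.2518$, \ $b,h,u,v,w\ge0.3693$, \ $p_j\ge0.5023$. Finally $4\cdot0.2518=1.0072$, \ $3\cdot0.3693=1.1079$, \ $2\cdot0.5023=1.0046$.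
\end{proof}

Let $X_k$ be the set of points $x\in kK\cap\mathbb Z^{12}$ at which $\psi_1(x),\dots,\psi_{32}(x)$ are $32$ distinct primes. For $x\in X_k$ the set $G(x)$ of these primes is called a \emph{gadget}. By Lemma~\ref{lem:sizes} and homogeneity, $G(x)\subset(k/4,k)$.

\begin{lemma}[two spare primes]\label{lem:gadget}
Let $G$ be a gadget. One can choose a residue class for each of the $30$ primes of $G$ other than the two primes $p_6$ so that every positive multiple $m\le1.002k$ of a prime of $G$ is covered by one of these $30$ primes.
\end{lemma}

\begin{proof}
Give each prime the class of the numbers in the fourth column of Table~\ref{tab:gadget}. Where two numbers are listed, their difference is the entry in the fifth column, by the definitions in the second column; it is a multiple of the prime, so the two numbers lie in one class. The primes of $G$ are distinct, so each receives one class. By Lemma~\ref{lem:sizes}, a positive multiple $m\le1.002k$ of a prime of $G$ is, in one of the two copies, one of the sixteen primes, or twice one of $b,c,d,h,u,v,w$, or one of $3c,3d$. These $25$ numbers are covered as follows.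
\[
\begin{array}{c|ccccccc}
q & b & c & d & h & u & v & w\\
\hline
q\text{ is covered by} & p_7 & b & h & c & \bar d & p_9 & p_8\\
2q\text{ is covered by} & h & u & \bar v & w & p_9 & p_8 & p_7\\
3q\text{ is covered by} & & p_1 & p_2 & & & &
\end{array}
\]
\[
\begin{array}{c|ccccccccc}
q & p_1 & p_2 & p_3 & p_4 & p_5 & p_6 & p_7 & p_8 & p_9\\
\hline
q\text{ is covered by} & b & c & d & u & v & w & p_3 & p_4 & p_5
\end{array}
\]
The entries $\bar d$ and $\bar v$ come from the rows $d$ and $v$ of Table~\ref{tab:gadget} read in the other copy. The prime $p_6$ does not occur as a covering prime.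
\end{proof}

To show that gadgets exist we need three algebraic properties of the forms. Two linear forms $\psi,\psi'$ are \emph{proportional} if $\alpha\psi=\beta\psi'$ for some rationals $\alpha,\beta$, not both zero.

\begin{lemma}\label{lem:forms}
The forms $\psi_1,\dots,\psi_{32}$ have the following properties.
\begin{enumerate}
\item[(a)] No two of them are proportional.
\item[(b)] For every prime $p$ there is an integer point $x$ with $p\nmid\psi_i(x)$ for all $i$.
\item[(c)] Each of them has a coefficient equal to $\pm1$.
\end{enumerate}
\end{lemma}

\begin{proof}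
(c) This holds for the variables. The coefficient of $d$ in $h$ and $p_2$, of $c$ in $p_1$, of $\bar u$ in $p_3$, of $u$ in $p_4$, of $v$ in $p_5$ and $p_9$, of $w$ in $p_6$ and $p_8$, and of $b$ in $p_7$ is $\pm1$.

(a) Nonzero proportional forms involve the same set of variables, so it suffices to see that the $32$ sets are distinct. In each copy, the forms other than $p_3$ and $p_5$ involve only variables of that copy. Their sets are the six singletons and, for $h,p_1,p_2,p_4,p_6,p_7,p_8,p_9$ in this order,
\[
\{b,d\},\ \{b,c\},\ \{b,c,d\},\ \{c,u\},\ \{b,d,w\},\ \{b,w\},\ \{v,w\},\ \{u,v\}.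
\]
The four remaining forms involve both copies, with sets $\{u_-,d_+\}$, $\{u_+,d_-\}$, $\{d_-,v_+\}$, $\{d_+,v_-\}$.

(b) One point serves for all $p$. Put $b=d=u=v=w=1$, $c=-1$ in copy $+$, and take the negatives of these values in copy $-$. In copy $+$ we have $\bar u=\bar d=-1$, so $h=2-1=1$ and
\[
p_1=-1+2=1,\quad p_2=1-2=-1,\quad p_3=-1+2=1,\quad p_4=-2+1=-1,\quad p_5=-2+1=-1,
\]
and $p_6=p_7=p_8=p_9=2-1=1$. In copy $-$ all values change sign. So all $32$ forms equal $\pm1$.
\end{proof}

\begin{remark}[why two copies]\label{rem:mod3}
Work modulo $3$, where $2\equiv-1$, and suppose that no form vanishes, so that every variable is $\pm1$. Then $h\equiv-b-d$ forces $d\equiv b$; next $p_1\equiv c-b$ forces $c\equiv-b$, $p_4\equiv u-c$ forces $u\equiv b$, and $p_9\equiv-u-v$ forces $v\equiv b$. So $u\equiv v\equiv d$ in each copy. Since $p_3\equiv\bar u-d$ and $p_5\equiv v-\bar d$, a single copy with the bars removed would violate (b) at $p=3$: one of its forms would always be divisible by $3$. Crossing these two links between copies of opposite sign removes the obstruction.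
\end{remark}

\section{Many disjoint gadgets}\label{sec:disjoint}

A prime can be given only one residue class, so the gadgets we use must be pairwise disjoint. There are about $2\varepsilon k/\log k$ primes above $k$ to repair, so we need a constant times $k/\log k$ disjoint gadgets. This is the largest possible order, since there are only about $k/\log k$ primes below $k$.

The von Mangoldt function is $\Lambda(m)=\log p$ if $m=p^j$ with $p$ prime and $j\ge1$, and $\Lambda(m)=0$ for all other integers $m$, including $m\le0$. The following theorem is from \cite{GT1}; it is unconditional by \cite{GT2} and \cite{GTZ}.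

\begin{theorem}[Green--Tao]\label{thm:GT}
Let $\psi_1,\dots,\psi_t$ be fixed nonzero linear forms with integer coefficients on $\mathbb Z^r$, no two proportional. For convex $\Omega\subset[-k,k]^r$, uniformly in $\Omega$,
\[
\sum_{x\in\Omega\cap\mathbb Z^r}\ \prod_{i=1}^t\Lambda(\psi_i(x))=\beta_\infty\prod_p\beta_p+o(k^r)\qquad(k\to\infty),
\]
where $\beta_\infty=\operatorname{vol}\{x\in\Omega:\psi_i(x)>0\text{ for all }i\}$ and
\[
\beta_p=\Big(\frac p{p-1}\Big)^{t}\,p^{-r}\,\#\{x\in(\mathbb Z/p\mathbb Z)^r:\psi_i(x)\ne0\text{ for all }i\}.
\]
\end{theorem}

The factor $\beta_p$ compares the probability that no form vanishes modulo $p$ with the value $(1-1/p)^t$ it would have for independent residues. The product $\prod_p\beta_p$ depends only on the forms, and it converges. Indeed, each form has a nonzero coefficient and each pair of forms has a nonzero $2\times2$ minor, so for all large $p$ the forms are nonzero and pairwise independent modulo $p$. For a uniformly random $x$ modulo such a $p$, one form vanishes with probability $1/p$ and two given forms vanish together with probability $1/p^2$. By inclusion--exclusion, the probability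 that no form vanishes lies between $1-t/p$ and $1-t/p+\binom t2/p^2$. As $(p/(p-1))^t=1+t/p+O(p^{-2})$, we get $\beta_p=1+O(p^{-2})$. Hence $\prod_p\beta_p$ converges, and it is positive if every $\beta_p$ is positive, which is condition (b) of Lemma~\ref{lem:forms}.

The argument for disjointness does not depend on the shape of the gadget, so we state it for a general system.

\begin{proposition}\label{prop:disjoint}
Let $\psi_1,\dots,\psi_t$ be linear forms with integer coefficients on $\mathbb Z^r$ that satisfy {\rm(a), (b), (c)} of Lemma~\ref{lem:forms}. Let $K\subset[-1,1]^r$ be a convex set of positive volume on which $\frac14<\psi_i<1$ for all $i$. Let $X_k$ be the set of $x\in kK\cap\mathbb Z^r$ at which $\psi_1(x),\dots,\psi_t(x)$ are distinct primes, and put $G(x)=\{\psi_1(x),\dots,\psi_t(x)\}$. Then there is a $\delta>0$ such that for all large $k$ there are at least $\delta k/\log k$ points $x\in X_k$ whose sets $G(x)$ are pairwise disjoint.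
\end{proposition}

Here is the plan. Theorem~\ref{thm:GT} shows that $|X_k|$ has order at least $k^r/(\log k)^t$. Let
\[
\rho_i(q)=\#\{x\in X_k:\psi_i(x)=q\}.
\]
If we knew $\rho_i(q)=O\big(k^{r-1}/(\log k)^{t-1}\big)$ for every prime $q$, a greedy choice would finish the proof. But on the hyperplane $\psi_i(x)=q$ the other forms acquire constant terms depending on $q$, and Theorem~\ref{thm:GT} is stated for fixed linear forms. We bound $\sum_q\rho_i(q)^2$ instead. This sum counts pairs of points with $\psi_i(x)=\psi_i(y)$, a homogeneous condition, and it is enough by the Cauchy--Schwarz inequality.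

\begin{proof}
All constants below depend only on the forms and on $K$.

\emph{Step 1: $|X_k|\ge\delta_0k^r/(\log k)^t$ for some $\delta_0>0$ and all large $k$.} Apply Theorem~\ref{thm:GT} with $\Omega=kK$. All forms are positive on $kK$, so $\beta_\infty=k^r\operatorname{vol}(K)$, and $\prod_p\beta_p>0$ by (b). Hence
\begin{equation}\label{eq:first}
\sum_{x\in kK\cap\mathbb Z^r}\ \prod_{i=1}^t\Lambda(\psi_i(x))\ge2\delta_0k^r
\end{equation}
for some $\delta_0>0$ and all large $k$. Every term is at most $(\log k)^t$, because $\psi_i(x)<k$. A nonzero term with $x\notin X_k$ has either some $\psi_i(x)$ equal to a prime power $p^j<k$ with $j\ge2$, or $\psi_i(x)=\psi_j(x)$ for some $i\neq j$. A nonzero linear form takes a given value at no more than $(2k+1)^{r-1}$ integer points of $[-k,k]^r$, since a coordinate with nonzero coefficient is determined by the others. There are at most $k^{1/2}+k^{1/3}\log_2k=O(k^{1/2})$ prime powers $p^j<k$ with $j\ge2$, and $\psi_i-\psi_j\ne0$ by (a). So there are $O(k^{r-1/2})$ such points $x$, and they contribute $O(k^{r-1/2}(\log k)^t)=o(k^r)$ to \eqref{eq:first}. The points of $X_k$ thus contribute at least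 $\delta_0k^r$ for large $k$, and Step 1 follows.

\emph{Step 2: $\sum_q\rho_i(q)^2\le Ck^{2r-1}/(\log k)^{2t-1}$ for all $i$ and all large $k$.} Fix $i$. The sum equals $|Y_i|$, where
\[
Y_i=\{(x,y)\in X_k\times X_k:\psi_i(x)=\psi_i(y)\}.
\]
Let $H\subset\mathbb R^{2r}$ be the hyperplane $\psi_i(x)=\psi_i(y)$. By (c), some coordinate $y_s$ has coefficient $\pm1$ in $\psi_i(y)$, so on $H$ it is a linear form with integer coefficients in the other $2r-1$ coordinates. Taking these coordinates as parameters identifies $H$ with $\mathbb R^{2r-1}$ and $H\cap\mathbb Z^{2r}$ with $\mathbb Z^{2r-1}$. This is where (c) is needed. On $H$ consider the $2t-1$ forms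
\[
\psi_j(x)\quad(1\le j\le t),\qquad\psi_m(y)\quad(m\ne i),
\]
which have integer coefficients in the parameters; $\psi_i(y)$ is omitted because it coincides with $\psi_i(x)$ on $H$.

These forms are nonzero on $H$ and no two are proportional. Since $H$ contains the diagonal $x=y$, a linear relation on $H$ among forms in $x$ alone, or in $y$ alone, holds on all of $\mathbb R^r$; by (a) and (c) this settles nonvanishing and the pairs of the same kind. Suppose that $\alpha\psi_j(x)=\beta\psi_m(y)$ on $H$ with $m\ne i$. A linear form vanishing on $H$ is a multiple of the form defining $H$, so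
\[
\alpha\psi_j(x)-\beta\psi_m(y)=\lambda\big(\psi_i(x)-\psi_i(y)\big)
\]
identically, for some rational $\lambda$. Putting $x=0$ gives $\beta\psi_m=\lambda\psi_i$, so $\beta=\lambda=0$ by (a). Then $\alpha\psi_j=0$, so $\alpha=0$.

The set $H\cap(kK\times kK)$ corresponds to a convex set $\Omega\subset[-k,k]^{2r-1}$ of parameters. For it $\beta_\infty\le(2k)^{2r-1}$, and $\prod_p\beta_p$ is a finite constant. By Theorem~\ref{thm:GT}, the sum over $\Omega\cap\mathbb Z^{2r-1}$ of the product of the $2t-1$ values of $\Lambda$ is at most $C'k^{2r-1}$ for large $k$. At a point of $Y_i$ all $2t-1$ forms take prime values greater than $k/4$, so each factor is at least $\log(k/4)\ge\frac12\log k$ for $k\ge16$. Thus $|Y_i|\,(\frac12\log k)^{2t-1}\le C'k^{2r-1}$, and Step 2 holds with $C=2^{2t-1}C'$, where $C'$ is taken large enough for all $i$.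

\emph{Step 3.} Take a maximal family of points of $X_k$ with pairwise disjoint sets $G(x)$. Let $J$ be its size and $W_0$ the union of these sets, so $|W_0|=tJ$. By maximality every $x\in X_k$ has $\psi_i(x)\in W_0$ for some $i$. By the Cauchy--Schwarz inequality and Step 2,
\[
|X_k|\le\sum_{i=1}^t\sum_{q\in W_0}\rho_i(q)\le\sum_{i=1}^t|W_0|^{1/2}\Big(\sum_q\rho_i(q)^2\Big)^{1/2}\le t\,(tJ)^{1/2}\Big(\frac{Ck^{2r-1}}{(\log k)^{2t-1}}\Big)^{1/2}.
\]
Squaring and using Step 1,
\[
J\ge\frac{\delta_0^2k^{2r}}{(\log k)^{2t}}\cdot\frac{(\log k)^{2t-1}}{t^3Ck^{2r-1}}=\frac{\delta_0^2}{t^3C}\cdot\frac k{\log k}.\qedhere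
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:lower}}\label{sec:proof}

By Lemmas~\ref{lem:sizes} and~\ref{lem:forms}, Proposition~\ref{prop:disjoint} applies to the $32$ forms and the box $K$ of Section~\ref{sec:gadget}, with $r=12$ and $t=32$. So there is an absolute constant $\delta>0$ such that for all large $k$ there are at least $\delta k/\log k$ pairwise disjoint gadgets. Put
\[
\varepsilon=\min(10^{-3},\delta/2),\qquad N=\lfloor\varepsilon k\rfloor,\qquad l=\lfloor(1+\varepsilon)k\rfloor,
\]
and let $k$ be large. All positions satisfy $m\le N+l\le(1+2\varepsilon)k\le1.002k$. The bound $10^{-3}$ keeps them in the range of Lemma~\ref{lem:gadget}, and the bound $\delta/2$ ensures that there are enough gadgets, as follows.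

Let $\mathcal F$ be the set of primes in $(k,(1+2\varepsilon)k]$. By the prime number theorem,
\[
|\mathcal F|=\pi((1+2\varepsilon)k)-\pi(k)=(2\varepsilon+o(1))\frac k{\log k}\le\frac{3\varepsilon k}{\log k}
\]
for large $k$. Hence $\lceil|\mathcal F|/2\rceil\le\frac34\delta k/\log k+1\le\delta k/\log k$ for large $k$, and we can choose $\lceil|\mathcal F|/2\rceil$ pairwise disjoint gadgets. Let $W\subset(k/4,k)$ be their union. In each gadget give $30$ primes the classes of Lemma~\ref{lem:gadget}. There remain two primes $p_6$ per gadget, at least $|\mathcal F|$ in all. Assign to each $f\in\mathcal F$ its own remaining prime $q$ and put $m_q=f$; if a prime is left over, its class is arbitrary. Since the gadgets are disjoint, each prime of $W$ has received exactly one class.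

Every exposed position $m$ is covered. If a prime of $W$ divides $m$, this is Lemma~\ref{lem:gadget}, applied to the gadget containing that prime. If a prime $f>k$ divides $m$, then $m=f$ because $2f>2k>m$; so $m\in\mathcal F$, and $m$ is covered by the spare prime assigned to it.

Let $n$ be given by Lemma~\ref{lem:crt}, let $1\le i\le l$ and $m=N+i$. If $m$ is exposed, it is covered by some $q\in W$, and $a_k(n+i)\ge q>k/4>\varepsilon k$. If $m$ is not exposed, then $a_k(n+i)\ge m\ge N+1>\varepsilon k$. Thus $a_k(n+i)>\varepsilon k$ for all integers $i$ with $1\le i\le(1+\varepsilon)k$. Restricting to $1\le i\le k$ gives $F(k,k)\ge f(n;k,k)>\varepsilon k$. \qed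

\section{The upper bound}\label{sec:upper}

Throughout this section $n\ge1$ and $A_i=a_k(n+i)$ for $1\le i\le k$. A single term $n+i$ may carry an arbitrarily high power of a prime $p$, but once the term with the highest power is set aside, the powers of $p$ in the other terms are controlled by their distances from it.

\begin{lemma}\label{lem:product}
There is a set $E\subset\{1,\dots,k\}$ with $|E|\le\pi(k)$ and $\prod_{i\notin E}A_i\le k!$.
\end{lemma}

\begin{proof}
For each prime $p\le k$ let $i_p$ maximize $\nu_p(n+i)$ over $1\le i\le k$, and put $E=\{i_p:p\le k\}$. For $i\ne i_p$ the power $p^{\nu_p(n+i)}$ divides both $n+i$ and $n+i_p$, hence $i-i_p$. Therefore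
\[
\sum_{i\notin E}\nu_p(n+i)\le\sum_{i\ne i_p}\nu_p(i-i_p)=\nu_p\big((i_p-1)!\,(k-i_p)!\big)\le\nu_p(k!),
\]
because $(i_p-1)!\,(k-i_p)!$ divides $(k-1)!$. So $\prod_{i\notin E}A_i$ divides $k!$.
\end{proof}

Since $\pi(k)<k$, some $i$ lies outside $E$, and $f(n;k,k)\le k!$. For the asymptotic form let $k'=k-|E|\ge k-\pi(k)$. By Stirling's formula $\log k!=k\log k-k+O(\log k)$ and the prime number theorem $\pi(k)\log k=k+o(k)$,
\begin{equation}\label{eq:budget}
\sum_{i\notin E}\log\frac{A_i}k\le\log k!-(k-\pi(k))\log k=-k+\pi(k)\log k+O(\log k)=o(k),
\end{equation}
where the right side does not depend on $n$. The geometric mean of the $A_i$ with $i\notin E$ is thus at most $(1+o(1))k$, which already gives $F(k,k)\le(1+o(1))k$.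

To improve the constant, observe that the $A_i$ cannot all be close to their minimum. If $A_i=a$ then $a\mid n+i$, so a value $a$ is taken at most $\lceil k/a\rceil$ times: at most twice for $k/2<a<k$, and at most once for $a\ge k$. If all $A_i\ge sk$ with $\frac12<s\le1$, the product is smallest when the values from $sk$ to $k$ occur twice and the values from $k$ upward once; the $k$ terms are then used up at about $2sk$, since $2(k-sk)+(2sk-k)=k$. The proof compares the $A_i$ with this arrangement.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Choose $n$ with $f(n;k,k)=F(k,k)$, and let $T=\min(F(k,k),k)$ and $s=T/k$. Then $T$ is an integer and $A_i\ge T$ for all $i$. If $s\le\frac12$, then $F(k,k)=T\le k/2<k/(2\log2)$. So assume $\frac12<s\le1$.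

Let $E$ be as in Lemma~\ref{lem:product} and $g(t)=\#\{i\notin E:A_i\le t\}$. For $T\le t<k$ there are at most $t-T+1$ integers in $[T,t]$, each taken at most twice. For $t\ge k$ there are $k-T$ integers in $[T,k)$, each taken at most twice, and at most $t-k+1$ integers in $[k,t]$, each taken at most once. Thus
\[
g(t)\le2(t-T)+2\quad(T\le t<k),\qquad g(t)\le t+k-2T+1\quad(t\ge k).
\]
We truncate at $2T>k$, the end of the arrangement described above. Since $A_i\ge T$,
\[
\log\frac{A_i}k\ge\log\frac{\min(A_i,2T)}k=\log\frac{2T}k-\int_{\min(A_i,2T)}^{2T}\frac{dt}t=\log(2s)-\int_T^{2T}\mathbf 1[A_i\le t]\,\frac{dt}t,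
\]
where $\mathbf 1[\,\cdot\,]$ is $1$ if the condition holds and $0$ otherwise. Summing over the $k'$ indices $i\notin E$,
\begin{equation}\label{eq:lowersum}
\sum_{i\notin E}\log\frac{A_i}k\ge k'\log(2s)-\int_T^{2T}\frac{g(t)}t\,dt .
\end{equation}
As $0<\log(2s)\le\log2$, we have $k'\log(2s)\ge k\log(2s)-\pi(k)\log2$. The additive constants $2$ and $1$ in the bounds for $g$ contribute at most $2\int_T^{2T}dt/t=2\log2$ to the integral. With $T=sk$ the main parts are
\[
\int_{sk}^k\frac{2(t-sk)}t\,dt=k\,[\,2-2s+2s\log s\,],\qquad\int_k^{2sk}\frac{t+k-2sk}t\,dt=k\,[\,2s-1+(1-2s)\log(2s)\,],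
\]
with sum $k\,[\,1+2s\log s+(1-2s)\log(2s)\,]$. Now
\[
\log(2s)-1-2s\log s-(1-2s)\log(2s)=2s\log(2s)-2s\log s-1=2s\log2-1,
\]
so \eqref{eq:lowersum} gives
\[
\sum_{i\notin E}\log\frac{A_i}k\ge k\,(2s\log2-1)-(\pi(k)+2)\log2 .
\]
Comparing with \eqref{eq:budget}, we obtain $2s\log2-1\le\eta(k)$, where $\eta(k)\to0$ and $\eta$ depends only on $k$. Hence $T\le\big(\frac1{2\log2}+o(1)\big)k$. Since $\frac1{2\log2}<1$, this forces $T<k$ for large $k$, so $F(k,k)=T$. In both cases $F(k,k)\le\big(\frac1{2\log2}+o(1)\big)k$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}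
\texttt{https://static.mathigon.org/eureka-62.pdf}

\bibitem{GT1}
B.~Green and T.~Tao, \emph{Linear equations in primes}, Ann. of Math. \textbf{171} (2010), 1753--1850.

\bibitem{GT2}
Green and Tao, Ann. of Math. \textbf{175} (2012), 541--566.

\bibitem{GTZ}
Green, Tao and Ziegler, Ann. of Math. \textbf{176} (2012), 1231--1372.

\end{thebibliography}
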